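# Subdivisions of point configurations: two extra dimensions in the plane, no bound in space

## 1. Theorems A, B and C

These are the statements we shall prove. The words in them are defined in Section 2.

**Theorem A.** Every subdivision of every $2$-dimensional point configuration is $2$-regular, and some triangulation of a $2$-dimensional configuration is not $1$-regular.

**Theorem B.** For every $d\ge 3$ and every $k$ there is a subdivision of a $d$-dimensional point configuration that is not $k$-regular.

Together they answer the following question for every $d>1$: what is the smallest integer $k$ such that all subdivisions of all $d$-dimensional point configurations are $k$-regular? For $d=2$ the least integer is $k=2$. For every $d\ge3$ no such integer exists. The proofs also give some complements.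

**Theorem C.**

1. Let $k_d(N)$ be the least $k$ such that all subdivisions of $d$-dimensional configurations with at most $N$ points are $k$-regular. For each $d\ge3$ there is $c>0$ with $k_d(N)\ge 2^{c\sqrt{\log N}}$ for all large $N$.
2. If all $d$-cells of a subdivision have at most $p$ vertices, it is $(2p-1)$-regular. So all triangulations are $(2d+1)$-regular.
3. If every vertex lies in at most $p$ of the $d$-cells, the subdivision is $2p$-regular.
4. Let $\mathcal K$ be a subdivision of a convex polygon, with coordinates $(x,y)$ such that no two vertices have the same $x$. Then new second coordinates $u_v$ can be chosen for the vertices so that the points $(x_v,u_v)$ are the vertices of a polyhedral complex combinatorially equal to $\mathcal K$, and there are $h:W\to\mathbb R$ ($W$ the vertex set of $\mathcal K$) and affine functions $\ell_F(x,u)$, one for each $2$-cell $F$, with $h(v)\ge \ell_F(x_v,u_v)$ on $W$ and equality exactly for $v\in\operatorname{vert}F$.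

## 2. Configurations, subdivisions, and what $k$-regular means

**Definition (configuration, subdivision).** A $d$-dimensional point configuration $\mathcal A$ is a finite subset of some $\mathbb R^m$ whose affine hull has dimension $d$. A *subdivision* of $\mathcal A$ is a collection $S$ of subsets of $\mathcal A$ such that $\mathcal K=\{\operatorname{conv}(s):s\in S\}$ is a polyhedral complex and $\bigcup_{s\in S}\operatorname{conv}(s)=\operatorname{conv}(\mathcal A)$.

A polyhedral complex is a finite family of polytopes (its *cells*) that is closed under taking faces and in which any two cells meet in a common face, possibly empty. A polytope counts as a face of itself. For example, for the four corners of a square, cutting along one diagonal gives a subdivision with two triangles. The two triangles cut off by *different* diagonals do not occur together in any subdivision, because they overlap.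

We write $W\subset\mathcal A$ for the set of vertices ($0$-cells) of $\mathcal K$. Points of $\mathcal A$ need not be in $W$. The *carrier* of a point is the unique cell that contains it in its relative interior. Every vertex of $\operatorname{conv}(s)$ belongs to $s$. Every cell is a face of a $d$-cell: the $d$-cells are closed and cover a dense part of $\operatorname{conv}\mathcal A$, hence all of it, so a relative interior point of a cell lies in some $d$-cell, and the two meet in a common face.

**Definition ($k$-regular).** A subdivision $S$ of the $d$-dimensional configuration $\mathcal A$ is *$k$-regular* if there are an injective map $\phi$ from $\mathcal A$ into a real affine space of dimension $d+k$ and an affine map $\pi$ from that space onto $\operatorname{aff}\mathcal A$ with $\pi\circ\phi=\mathrm{id}_{\mathcal A}$, such that for every $s\in S$ the set $\operatorname{conv}\phi(s)$ is a face of the polytope $P=\operatorname{conv}\phi(\mathcal A)$.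

In coordinates in which $\pi$ is the projection $\operatorname{aff}(\mathcal A)\times\mathbb R^k\to\operatorname{aff}(\mathcal A)$, we have $\phi(a)=(a,f(a))$ with $f:\mathcal A\to\mathbb R^k$. So we give each point $k$ new coordinates, and we want every cell of the subdivision to become a face of the convex hull upstairs. The $1$-regular subdivisions are the usual regular ones. Clearly $k$-regular implies $(k+1)$-regular. Two extreme values of $k$ help to read the definition.

For $k=0$ the map $\pi$ is a bijection, so $S$ is $0$-regular exactly when each $\operatorname{conv}(s)$ is a face of $\operatorname{conv}\mathcal A$: only the uncut polytope qualifies. At the other end, if $\mathcal A$ has $n$ points, every subdivision is $(n-d-1)$-regular: let $\phi$ send $\mathcal A$ to the vertices of an $(n-1)$-simplex, where every subset of the vertices spans a face, and let $\pi$ be the affine map inverting $\phi$ on them. This bound depends on $n$. The question, posed in "A result on flip-graph connectivity", asks for a bound that depends on $d$ alone. Theorem A gives one value of $k$ for all planar configurations, however many points they have. Theorem B says that in dimension $3$ and above no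 value works for all configurations at once.

Three elementary facts about a polytope $P$ will be used constantly. A face of a face of $P$ is a face of $P$. If $Q\subset P$ is a polytope and $\Phi$ is a face of $P$, then $\Phi\cap Q$ is empty or a face of $Q$. If a face $\Phi$ of $P$ contains a relative interior point of a convex set $Y\subset P$, then $Y\subset\Phi$. We call the last one the *relint fact*.

The next lemma replaces faces by affine functions. Part (a) is for proving that something is *not* $k$-regular, part (b) for proving that something is.

**Lemma 1.** (a) Let $S$ be $k$-regular via $\phi$, let $P=\operatorname{conv}\phi(\mathcal A)$, and let $s\in S$ with $\operatorname{conv}(s)\ne\operatorname{conv}(\mathcal A)$. Then there is an affine function $g$ on the $(d+k)$-space, $g\ge0$ on $P$, with $g(\phi(a))=0$ for $a\in s$ and $g(\phi(a))>0$ for $a\in\mathcal A\setminus\operatorname{conv}(s)$.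

(b) Suppose there is $f:W\to\mathbb R^k$ such that for every $d$-cell $\sigma\in\mathcal K$ there is an affine function $g_\sigma$ on $\operatorname{aff}(\mathcal A)\times\mathbb R^k$ with $g_\sigma(v,f(v))=0$ for $v\in\operatorname{vert}\sigma$ and $g_\sigma(v,f(v))>0$ for $v\in W\setminus\operatorname{vert}\sigma$. Then $S$ is $k$-regular.

**Proof.** (a) The set $\operatorname{conv}\phi(s)$ is a face of $P$. It is proper, because its projection $\operatorname{conv}(s)$ is not all of $\operatorname{conv}\mathcal A=\pi(P)$. So it equals $P\cap\{g=0\}$ for some affine $g$ with $g\ge0$ on $P$. If $g(\phi(a))=0$, then $\phi(a)\in\operatorname{conv}\phi(s)$, and applying $\pi$ gives $a\in\operatorname{conv}(s)$.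

(b) Put $\phi(v)=(v,f(v))$ for $v\in W$. For $a\in\mathcal A\setminus W$ with carrier $\tau$, write $a=\sum\lambda_vv$ as a convex combination of $\operatorname{vert}\tau$ and put $\phi(a)=\sum\lambda_v\phi(v)$. With $\pi$ the coordinate projection, $\pi\phi=\mathrm{id}$, so $\phi$ is injective, and $P=\operatorname{conv}\phi(W)$.

Let $s\in S$ and $\tau=\operatorname{conv}(s)$. Then $\operatorname{vert}\tau\subset s$. The carrier of each $a\in s$ meets $\tau$ in a common face that contains $a$, so by the relint fact the carrier is a face of $\tau$. Hence $\phi(a)\in\operatorname{conv}\phi(\operatorname{vert}\tau)$ and $\operatorname{conv}\phi(s)=\operatorname{conv}\phi(\operatorname{vert}\tau)$. Let $\sigma$ be a $d$-cell with $\tau$ as a face. Since $g_\sigma\ge0$ on $\phi(W)$ with zeros exactly on $\phi(\operatorname{vert}\sigma)$, the set $P_\sigma:=P\cap\{g_\sigma=0\}=\operatorname{conv}\phi(\operatorname{vert}\sigma)$ is a face of $P$. Choose an affine $\xi\ge0$ on $\sigma$ with $\sigma\cap\{\xi=0\}=\tau$ (take $\xi=0$ if $\tau=\sigma$). Then $\xi\circ\pi\ge0$ on $P_\sigma$ and its zero set there is $\operatorname{conv}\phi(\operatorname{vert}\tau)$. So $\operatorname{conv}\phi(s)$ is a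 face of $P_\sigma$, hence of $P$. $\square$

## 3. Polynomial lifts, and Theorem C(2), C(3)

As a warm-up take $d=1$, a segment cut at the points of $W$. Lift by $f(v)=v^2$. For a cell $[a,b]$ the function $(x-a)(x-b)=x^2-(a+b)x+ab$ is affine in $(x,x^2)$, vanishes at $a$ and $b$, and is positive at all other points of $W$, since none lies between $a$ and $b$. By Lemma 1(b) every subdivision is $1$-regular.

The same trick works in any dimension if we square the factors and pay in degree.

**Proof of Theorem C(2).** Let $x_1$ be an affine coordinate that is injective on $W$, and let $f=(x_1^2,x_1^3,\dots,x_1^{2p})$, so $k=2p-1$. For a $d$-cell $\sigma$ the polynomial $\prod_{v\in\operatorname{vert}\sigma}(x_1-x_1(v))^2$ has degree at most $2p$ in $x_1$. Hence it is an affine function of $(x_1,f)$. It vanishes on $\operatorname{vert}\sigma$ and is positive on $W\setminus\operatorname{vert}\sigma$. Apply Lemma 1(b). For triangulations $p=d+1$, and $2p-1=2d+1$. $\square$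

**Proof of Theorem C(3).** Now attach the polynomial to the vertex instead of the cell. Choose distinct reals $\theta_\sigma$, one for each $d$-cell, and one further real $\theta^*$. For $v\in W$ lying in exactly $p_v\le p$ of the $d$-cells let
$$R_v(\theta)=(\theta-\theta^*)^{2(p-p_v)}\prod_{\sigma\ni v}(\theta-\theta_\sigma)^2 ,$$
which is monic of degree $2p$. Let $f(v)\in\mathbb R^{2p}$ be the list of its non-leading coefficients. For fixed $\sigma$ the value $R_v(\theta_\sigma)$ is an affine function of $f(v)$. It is $0$ if $v\in\sigma$ and positive otherwise. Apply Lemma 1(b) with $k=2p$. $\square$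

These two facts tell us where to look for Theorem B. If, for fixed $d$, $S_1,S_2,\dots$ are subdivisions such that $S_i$ is not $i$-regular, then the largest number of vertices of a $d$-cell of $S_i$ must tend to infinity, and so must the largest number of $d$-cells at one vertex. Triangulations will not do. In the plane the two facts give no uniform bound, since polygons can have many corners and vertices can have high degree. Something else is needed there.

## 4. Six points in the plane

In the plane $\{\lambda_1+\lambda_2+\lambda_3=4\}\subset\mathbb R^3$ take
$$O_1=(4,0,0),\ O_2=(0,4,0),\ O_3=(0,0,4),\quad I_1=(2,1,1),\ I_2=(1,2,1),\ I_3=(1,1,2).$$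
The triangulation consists of $I_1I_2I_3$ and, for $i$ mod $3$, of $s_i=O_iO_{i+1}I_{i+1}$ and $O_iI_iI_{i+1}$, together with their faces. Each trapezoid $O_iO_{i+1}I_{i+1}I_i$ between the outer and the inner triangle is cut along the diagonal $O_iI_{i+1}$. As a check on areas, the determinants are $4$ for the inner triangle, $16$ for each $s_i$ and $4$ for each $O_iI_iI_{i+1}$, and $4+48+12=64=\det(O_1,O_2,O_3)$.

**Proposition 2.** This triangulation is not $1$-regular.

**Proof.** Suppose it is, with $\phi(a)=(a,f(a))$, $f$ real-valued. By Lemma 1(a), every triangle $s$ has a function $g_s=\text{affine}+\alpha_sf$ on $\mathcal A$ that is zero on $s$ and positive on $\mathcal A\setminus s$.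

First, $\alpha_s\ne0$: otherwise $g_s$ is an affine function that vanishes on a triangle, so it is $0$, which it is not on $\mathcal A\setminus s$.

Next, all $\alpha_s$ have the same sign. Suppose $s,s'$ share an interior edge and $\alpha_s>0>\alpha_{s'}$. In $|\alpha_{s'}|g_s+\alpha_sg_{s'}$ the multiples of $f$ cancel, so this is the restriction of an affine function. It is $\ge0$ on $\mathcal A$, hence on $\operatorname{conv}\mathcal A$, and it vanishes on the common edge, which contains interior points of $\operatorname{conv}\mathcal A$. So it is identically $0$, and therefore $g_s=0$ on $\mathcal A$, a contradiction. Any two triangles are joined by a chain that crosses interior edges.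

Since $O_i-O_{i+1}=4(I_i-I_{i+1})$, the functional
$$D_i(g)=g(O_i)+4g(I_{i+1})-g(O_{i+1})-4g(I_i)$$
kills affine functions. So $\alpha_{s_i}D_i(f)=D_i(g_{s_i})=-4g_{s_i}(I_i)<0$. Hence $D_1(f),D_2(f),D_3(f)$ are nonzero and of the same sign. But $D_1+D_2+D_3=0$ identically. $\square$

So $k=1$ does not suffice for $d=2$. Does $k=2$ suffice for this triangulation? Imagine pulling the outer corners up to height $1$ with the inner triangle at height $0$. In the given position each trapezoid is lifted flat. If we could turn the inner triangle a little, each trapezoid would fold along the desired diagonal. We may not move points, but we may keep *one* affine coordinate and put the moved other coordinate into the lift.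

Keep $x=\lambda_1-\lambda_2$, and move points only in the direction $(1,1,-2)$, which does not change $x$. Leave $O_i$ and $I_3$ fixed, and replace $I_1,I_2$ by
$$J_1=(\tfrac74,\tfrac34,\tfrac32),\qquad J_2=(\tfrac54,\tfrac94,\tfrac12),\qquad J_3=I_3=(1,1,2).$$
Let $u$ be the third coordinate of the moved point. Its other two coordinates are $\lambda_1=(4-u+x)/2$ and $\lambda_2=(4-u-x)/2$, affine functions of $(x,u)$. Put $h(O_i)=1$, $h(I_i)=0$. For each triangle here is the affine function $\ell$ of the moved point that agrees with $h$ on its three vertices, and its values at the other three points.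

| triangle | $\ell$ | values of $\ell$ elsewhere |
|---|---|---|
| $I_1I_2I_3$ | $0$ | $0$ at $O_1,O_2,O_3$ |
| $O_1O_2I_2$ | $1-2\lambda_3$ | $O_3:-7$, $I_1:-2$, $I_3:-3$ |
| $O_2O_3I_3$ | $1-\lambda_1$ | $O_1:-3$, $I_1:-\frac34$, $I_2:-\frac14$ |
| $O_3O_1I_1$ | $1-\frac43\lambda_2$ | $O_2:-\frac{13}3$, $I_2:-2$, $I_3:-\frac13$ |
| $O_1I_1I_2$ | $\frac1{12}(3\lambda_1-\lambda_2-3\lambda_3)$ | $O_2:-\frac13$, $O_3:-1$, $I_3:-\frac13$ |
| $O_2I_2I_3$ | $\frac18(-4\lambda_1+2\lambda_2+\lambda_3)$ | $O_1:-2$, $O_3:\frac12$, $I_1:-\frac12$ |
| $O_3I_3I_1$ | $\frac14(-2\lambda_2+\lambda_3)$ | $O_1:0$, $O_2:-2$, $I_2:-1$ |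

At each of these other points $\ell<h$. So $g=h-\ell(x,u)$ is an affine function of $(x,y,u,h)$ (with $y$ any second coordinate) that is zero on the triangle and positive at the other points, and Lemma 1(b) with $f=(u,h)$ shows that the triangulation is $2$-regular. The plan for Theorem A is to do this for every planar subdivision.

## 5. The graph of a planar subdivision, and why three extra dimensions are easy

Let $S$ be a subdivision of a $2$-dimensional $\mathcal A$, with $\mathcal K,W$ as above and $C=\operatorname{conv}\mathcal A$.

**Step 1: enlarge to a triangle.** The purpose is to have an outer boundary that we can hold fixed. Let $T$ be a triangle with corners $t_1,t_2,t_3$ and $C\subset\operatorname{int}T$. The edges of $\mathcal K$ and the sides of $T$ form a plane straight-line graph on $W\cup\{t_1,t_2,t_3\}$. Add a maximal non-crossing set of straight edges between its vertices. This yields a triangulation of $T$. Since $\partial C$ is a union of edges of $\mathcal K$, each triangle lies in $C$ or meets $C$ only in $\partial C$, and the triangulation and $\mathcal K$ induce the same complex on $\partial C$. Replace the triangles inside $C$ by the cells of $\mathcal K$.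

The result $\mathcal K^+$ is again a polyhedral complex. Indeed, let $t$ be a triangle outside $C$. Then $t\cap C$ is a convex union of proper faces of $t$ that lie in $\partial C$, so it is empty or a single face $e$ of $t$, and $e\in\mathcal K$. For $F\in\mathcal K$ the set $t\cap F=e\cap F$ is a common face of $e$ and $F$, hence of $t$ and $F$. So $\mathcal K^+\supset\mathcal K$ subdivides $T$. Its vertex set is $W^+=W\cup\{t_1,t_2,t_3\}$, and the sides of $T$ are single edges.

Choose affine coordinates $(x,y)$ such that all vertices have different $x$ and the corner of $T$ with the middle $x$-coordinate lies above the opposite side (rotate, and reflect $y$ if necessary). For Theorem C(4), where $x$ is given, choose the $t_i$ so that $x$ is injective on $W^+$. No edge is vertical.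

Let $G$ be the graph of $\mathcal K^+$. The corners $t_i$ are called *outer* and all other vertices *interior*. A *bounded face* is a $2$-cell. Apply Lemma 1(b) to the $2$-cells of $\mathcal K$ with $f=(u,h)$ and $g_F=h-\ell_F(x,u)$. It then suffices to find $u,h:W^+\to\mathbb R$ and, for each bounded face $F$, an affine $\ell_F(x,u)$ such that
$$h(v)\ge\ell_F(x_v,u_v)\ \text{ for all }v\in W^+,\ \text{ with equality if and only if } v\in F.\tag{1}$$

**Step 2: two facts about $G$.** They say that $G$ is well connected. They come from convexity of the cells.

**(E)** *For every nonzero linear functional $\xi$ on the plane, each interior vertex $v$ has neighbours with $\xi>\xi(v)$ and neighbours with $\xi<\xi(v)$.* Each $2$-cell containing $v$ has $v$ as a vertex, so its angle at $v$ is less than $\pi$. If all neighbours had $\xi\le\xi(v)$, the open half-disc $\xi>\xi(v)$ near $v$ would meet no edge, so it would lie in one $2$-cell, with angle at least $\pi$ at $v$. For the other claim replace $\xi$ by $-\xi$. In particular $\deg v\ge3$.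

**(3C)** *$G-X$ is connected for every set $X$ of at most two vertices.* Let $Y$ be a component of $G-X$ without outer vertex. Choose $\xi\ne0$ constant on $X$. A vertex of $Y$ that maximizes $\xi$ over $Y\cup X$ would have, by (E), a neighbour with larger $\xi$, and this neighbour lies in $Y\cup X$. So the maximum, and likewise the minimum, of $\xi$ over $Y\cup X$ is attained only on $X$. For $X=\emptyset$ this is absurd. Otherwise $\xi$ is constant on $X$, so maximum and minimum agree, $\xi$ is constant on $Y\cup X$, and the maximum is attained on $Y$ after all, a contradiction. So every component of $G-X$ contains an outer vertex. Outer vertices are pairwise adjacent, so there is only one component.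

**A first approach.** By (3C), $G$ is a $3$-connected planar graph, and it has at least six vertices. By Steinitz's theorem it is the graph of a $3$-polytope with vertices $q_v$, $v\in W^+$. By Whitney's theorem on $3$-connected planar graphs the facets correspond to the faces of our drawing. So for each bounded face $F$ there is an affine function on $\mathbb R^3$ that is zero at $q_v$ for $v\in F$ and positive at the other $q_v$. Lemma 1(b) with $f(v)=q_v\in\mathbb R^3$ shows that $S$ is $3$-regular. Here the approach stops, one dimension too high. To get down to $2$ we want a polytope one of whose coordinates is already available for free, namely a polytope whose vertices have the *prescribed* first coordinates $x_v$. Steinitz's theorem gives no such control, and (1) asks for exactly this.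

The remedy is to redraw $G$ as a system of springs in equilibrium, with the spring constants chosen so that the given $x_v$ are *already* in equilibrium. Only the second coordinate then moves. After that we must show that the new drawing is a faithful copy of the old one and that it lifts to a convex function. We do both from scratch.

## 6. Spring weights that keep $x$

**Step 3: the weights.** We want positive weights $w_{ij}$ on the edges with $\sum_{n\sim v}w_{vn}(x_n-x_v)=0$ at interior vertices, and we get them from a flow. Orient edges from left to right. By (E) with $\xi=x$, an edge can be prolonged to the right and to the left as long as the endpoint reached is interior. So every edge $e$ lies on a directed path $\gamma_e$ from an outer vertex to an outer vertex with all inner vertices interior. Let $\mu_{e'}\ge1$ be the number of paths $\gamma_e$ through $e'$. At an interior vertex inflow equals outflow, because every path that enters it also leaves it. For $e=ij$ put $w_{ij}=\mu_e/|x_j-x_i|>0$. Then $\sum_{n\sim v}w_{vn}(x_n-x_v)$ is outflow minus inflow, which is $0$ for interior $v$.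

**Step 4: the new second coordinate.** Let $u$ be the solution of
$$\sum_{n\sim v}w_{vn}(u_n-u_v)=0\quad(v\text{ interior}),\qquad u_{t_i}=y_{t_i}.$$
It exists and is unique: this is a square linear system, and the homogeneous problem has only the zero solution, since a maximum at an interior vertex spreads to all neighbours and, by connectedness, to the boundary, and likewise for a minimum. Write $v'=(x_v,u_v)$, so $t_i'=t_i$. For a nonzero linear functional $\psi$ of $(x,u)$ write $\psi(v)=\psi(v')$. Then
$$\sum_{n\sim v}w_{vn}\bigl(\psi(n)-\psi(v)\bigr)=0\quad\text{at interior }v.\tag{2}$$
We call (2) *equilibrium*. If an interior $v$ has a neighbour with larger $\psi$, it also has one with smaller $\psi$, and conversely. Put $\psi_\alpha=u-\alpha x$.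

**Step 5: new positions stay inside $T$.**

**(M)** *$v'\in\operatorname{int}T$ for interior $v$.* It suffices that no $\psi\ne0$ attains its maximum over $W^+$ at an interior vertex, since then $\psi(v')<\max_T\psi$ for all $\psi\ne0$. Suppose one does. By (2) all neighbours are maximizers. Let $Y$ be the component of the vertex in $G-\{t_1,t_2,t_3\}$. All of $Y$ and all its neighbours are maximizers. By (3C), $Y$ is adjacent to all three $t_i$, since otherwise deleting at most two of them would cut $Y$ off from the third. So $\psi$ is constant on the corners of $T$, a contradiction.

**Step 6: no vertex becomes degenerate.** The purpose is to carry (E) over to the new drawing. Equilibrium alone does not exclude that a vertex and all its neighbours fall on one line. Planarity excludes it.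

**(E′)** *For every $\psi\ne0$, every interior $b$ has neighbours with $\psi>\psi(b)$ and neighbours with $\psi<\psi(b)$.* Otherwise, by (2), all neighbours of $b$ satisfy $\psi=\psi(b)=:\theta$. Let $L$ be the line $\psi=\theta$. Call a vertex *inactive* if it and all its neighbours lie on $L$ in the new positions. So $b$ is inactive. Outer vertices are not, since the corners are pairwise adjacent and not collinear. Let $Z\ni b$ be the component of $b$ in the graph induced on the inactive vertices. The set $N(Z)$ of neighbours of $Z$ outside $Z$ lies on $L$ and contains no inactive vertex. Some outer vertex is off $L$, hence neither in $Z$ nor in $N(Z)$, and $N(Z)$ separates $Z$ from it. So $|N(Z)|\ge3$ by (3C). Choose distinct $z_1,z_2,z_3\in N(Z)$. Let $H^\pm$ be the set of vertices with $\pm(\psi-\theta)>0$. By (M), $L$ passes through $b'\in\operatorname{int}T$, so both $H^+$ and $H^-$ contain corners.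

The set $H^+$ induces a connected graph, and so does $H^-$. Let $D$ be a component of $H^+$ without outer vertices and $v\in D$ a maximizer of $\psi$ on $D$. All neighbours of $v$ have $\psi\le\psi(v)$: those in $H^+$ are in $D$, and the others have $\psi\le\theta<\psi(v)$. By (2) they all have $\psi=\psi(v)>\theta$, so they lie in $D$ and are maximizers too. Continuing, $D$ would be all of $G$, a contradiction. So each component contains an outer vertex, and these are pairwise adjacent. For $H^-$ use $-\psi$.

Each $z_i$ has neighbours in $H^+$ and in $H^-$. If $z_i$ is interior, it is on $L$ and not inactive, so it has a neighbour off $L$, and (2) gives both sides. If $z_i$ is outer, $L$ passes through the corner $z_i$ and through $\operatorname{int}T$, so the other two corners, which are neighbours of $z_i$, are strictly on different sides.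

Now $Z,H^+,H^-$ are disjoint and connected, they avoid $z_1,z_2,z_3$, and each is adjacent to all of $z_1,z_2,z_3$. Contracting each of the three sets to a point shows a $K_{3,3}$ minor in the planar graph $G$, which is impossible.

## 7. Counting sign changes

**Step 7: an index count.** We want to know that, seen from any direction, the new positions behave on each face and around each vertex as simply as those of a convex drawing. Call $\alpha$ *generic* if it differs from all slopes $(u_j-u_i)/(x_j-x_i)$ of edges. For generic $\alpha$ the function $\psi_\alpha$ takes different values at the two ends of every edge. Let $\mathrm{sc}(v)$ be the number of sign changes of $\psi_\alpha(n)-\psi_\alpha(v)$ in the cyclic order of the neighbours $n$ around $v$ in $\mathcal K^+$. Let $\mathrm{ext}(F)$ be the number of local extrema of $\psi_\alpha$ on the boundary cycle of a face $F$, the outer face included.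

Look at a corner of $F$ at $v$, between the two consecutive neighbours $a,c$ of $v$ on $F$. If the signs at $a$ and $c$ differ, the corner contributes one to $\mathrm{sc}(v)$. If they agree, $v$ is a local extremum on $F$, and the corner contributes one to $\mathrm{ext}(F)$. There are $2n_E$ corners, so with Euler's formula
$$\sum_v\mathrm{sc}(v)+\sum_F\mathrm{ext}(F)=2n_E=2n_V+2n_F-4,$$
where $n_V,n_E,n_F$ count vertices, edges and faces. On the other hand $\mathrm{ext}(F)\ge2$ always; $\mathrm{sc}(v)\ge2$ for interior $v$, since by (2) both signs occur; and $\mathrm{sc}\ge2$ for the outer vertex with the middle value of $\psi_\alpha$ among the corners, since it is adjacent to the other two. These lower bounds add up to $2n_F+2(n_V-3)+2=2n_V+2n_F-4$. So equality holds everywhere: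
$$\mathrm{ext}(F)=2\ \text{ for all faces},\qquad \mathrm{sc}(v)=2\ \text{ for all interior }v\qquad(\alpha\text{ generic}).\tag{3}$$

The rest of the argument reads off geometry from (3) by letting generic slopes tend to special ones. We use repeatedly that for an edge $ij$ whose new position has slope $\alpha_0$,
$$\psi_\alpha(j)-\psi_\alpha(i)=(\alpha_0-\alpha)(x_j-x_i).$$

**Step 8: no flat corners.** *If $a,b,c$ are consecutive on a bounded face $F$, then $a',b',c'$ are not collinear.* Suppose they lie on a line $L$. It is not vertical. Let $\alpha_0$ be its slope.

*Straight case:* $x_b$ lies between $x_a$ and $x_c$, say $x_a<x_b<x_c$. If $b$ is outer, the corner $b$ of $T$ lies in the open segment between $a',c'\in T$, which is impossible. If $b$ is interior, let $c,n_1,\dots,n_r,a$ be its neighbours in cyclic order, so that the corner between $a$ and $c$ is that of $F$. For $\alpha$ close to $\alpha_0$ the sign of $\psi_\alpha(n_i)-\psi_\alpha(b)$ for $n_i$ off $L$ is that of $\psi_{\alpha_0}(n_i)-\psi_{\alpha_0}(b)$. Take $\alpha=\alpha_0-\varepsilon$ generic with small $\varepsilon>0$. Then the sign at $c$ is $+$ and that at $a$ is $-$. One sign change occurs at the corner between $a$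 and $c$, so by (3) the sequence $c,n_1,\dots,n_r,a$ has exactly one. Thus among the $n_i$ off $L$ all positive ones precede all negative ones. For $\alpha=\alpha_0+\varepsilon$ the signs at $c,a$ are $-,+$, and in the same way all negative ones precede all positive ones. By (E′) with $\psi_{\alpha_0}$ both kinds occur, a contradiction.

*Fold case:* $x_a,x_c$ are both $>x_b$ or both $<x_b$. For one of the two values $\alpha_0\pm\varepsilon$ the vertex $b$ is a local minimum of $\psi_\alpha$ on $F$, hence by (3) the global minimum on $F$. For the other value it is the global maximum. As $\varepsilon\to0$ we find that $\psi_{\alpha_0}$ is constant on the vertices of $F$, so all of them are on $L$. In the original drawing $F$ is a convex polygon, so $x$ has exactly two local extrema on its cycle, whose length is at least $3$. So $F$ has a corner where $x$ is not extremal, and its new position is collinear. The straight case excludes this.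

## 8. Every face stays convex and the right way up

**Step 9: new faces are strictly convex polygons.** Let $b_1b_2$ be an edge of a bounded face $F$, let $m$ be the slope of its new position and $L$ the line of slope $m$ through $b_1',b_2'$. Let $a_i$ be the other neighbour of $b_i$ on $F$. By Step 8, $a_1'$ and $a_2'$ are off $L$. We claim that *they are on the same side of $L$*. Otherwise, naming suitably, $a_1'$ is above and $a_2'$ below. Take generic $\alpha$ arbitrarily near $m$, on the side where $\psi_\alpha(b_1)<\psi_\alpha(b_2)$. Then $b_1$ has both its neighbours $a_1,b_2$ on $F$ higher, so it is a local minimum of $\psi_\alpha$ on $F$, and similarly $b_2$ is a local maximum. By (3) all values of $\psi_\alpha$ on $\operatorname{vert}F$ lie in $[\psi_\alpha(b_1),\psi_\alpha(b_2)]$. In the limit $\alpha\to m$ all of $\operatorname{vert}F$ lies on $L$, contradicting Step 8.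

Hence all corners of the closed polygon through the new positions of $\operatorname{vert}F$ turn in the same direction. Traverse it so that all turns are left. The values $x_v$ have not changed, so on the cycle $x$ has one local minimum $l$ and one local maximum $r$. On the chain traversed from $l$ to $r$ the slopes strictly increase, so the chain is the graph of a convex function $\kappa_1$. On the chain traversed from $r$ to $l$ a left turn from direction $(-1,-s)$ to $(-1,-\tilde s)$ means $\tilde s-s>0$. So slopes increase from right to left, and the chain is the graph of a concave function $\kappa_2$. If $s_1,s_2$ are the slopes of $\kappa_1,\kappa_2$ at $l$, the left turn at $l$ from $(-1,-s_2)$ to $(1,s_1)$ means $s_2>s_1$. So $\kappa_2-\kappa_1$ is concave, zero at both ends, and positive near $l$. Hence it is positive inside. Therefore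
$$F':=\{(x,u):\kappa_1(x)\le u\le\kappa_2(x)\}$$
is a convex polygon whose vertices are exactly the $v'$, $v\in\operatorname{vert}F$. Its lower and upper chains are, in some order, the two original chains of $F$. Put $\sigma(F)=+$ if the lower chain stays lower and $\sigma(F)=-$ otherwise. For an edge $e=ij$ let $e'$ be the segment $i'j'$.

**Step 10: no face is turned over.** *$\sigma(F)=+$ for all bounded faces $F$.* Let $e$ be an interior edge (not a side of $T$), with bounded face $F_-$ below and $F_+$ above it in $\mathcal K^+$. Suppose $\sigma(F_-)=+$ and $\sigma(F_+)=-$. Then $e'$ is on the upper chain of both $F_-'$ and $F_+'$, so all other vertices of both polygons are strictly below the line of $e'$, whose slope we call $m$. Edges between corners are sides of $T$, so $e$ has an interior endpoint $b$. Let $q$ be the other endpoint. The neighbours $a$ (on $F_-$), $q$, $c$ (on $F_+$) are consecutive around $b$, and $a\ne c$ since $F_-\cap F_+$ is the single edge $e$. For generic $\alpha$ near $m$ with $\psi_\alpha(q)>\psi_\alpha(b)$ the signs at $a,q,c$ are $-,+,-$. By (3) all other neighbours of $b$ have sign $-$. Letting $\alpha\to m$, all neighbours have $\psi_m\le\psi_m(b)$, contradicting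 (E′). The case $\sigma(F_-)=-$, $\sigma(F_+)=+$ is symmetric, with everything above the line.

So $\sigma$ is the same on both sides of every interior edge. Bounded faces are connected through interior edges, so $\sigma$ is constant. To find its value, take a vertical line $x=\zeta$ that meets $\operatorname{int}T$ and avoids vertices. Let $e_0,\dots,e_k$ be the edges it meets in $\mathcal K^+$ from bottom to top, and $\eta_i$ the height of $e_i'$ at $x=\zeta$. The face between $e_{i-1}$ and $e_i$ has them on its lower and upper chain, so $\eta_i-\eta_{i-1}$ has the sign $\sigma$ for all $i$. But $e_0,e_k$ are sides of $T$, which do not move, so $\eta_0<\eta_k$. Hence $\sigma=+$.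

**Step 11: the redrawing is a polyhedral complex.** We build a bijection of $T$ that carries old cells to new ones. Let $\zeta$ be strictly between the extreme $x$-values of $T$. A bounded face whose open $x$-range contains $\zeta$ meets the line $x=\zeta$ in a nondegenerate interval whose interior lies in the interior of the face. Any other bounded face meets the line in at most one point. So the nondegenerate intervals do not overlap, and being finitely many closed sets that cover all but finitely many points, they tile the section of $T$. Call them $[p_{i-1},p_i]$, with faces $F_i$ ($i=1,\dots,k$), from bottom to top. A vertex on the line is a vertex of every face containing it, so it is one of the $p_i$. Let $\tau_i$ (an edge or a vertex) be the carrier of $p_i$, and let $p_i'$ be the point of $\tau_i'$ with abscissa $\zeta$. Since $p_{i-1}$ and $p_i$ lie on the lower and upper chain of $F_i$, Steps 9 and 10 say that $F_i'$ has section $[p_{i-1}',p_i']$ with $p_{i-1}'<p_i'$. Also $p_0'=p_0$ and $p_k'=p_k$, as their carriers are sides or corners of $T$. Hence the maps that send each $[p_{i-1},p_i]$ affinely to $[p_{i-1}',p_i']$ (and the leftmost and rightmost corners to themselves) fit together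 to a bijection $\Theta:T\to T$.

By construction $\Theta(v)=v'$ for vertices. Next, $\Theta(e)=e'$: at each abscissa inside its range, $e$ meets the line in a point $p_i$ with carrier $e$. Finally $\Theta(F)=F'$: sections of $F$ inside its open $x$-range map to sections of $F'$, and the leftmost and rightmost vertices of $F$ map to those of $F'$. Since $\Theta$ is bijective, $F_1'\cap F_2'=\Theta(F_1\cap F_2)$ is empty or the common face that corresponds to $F_1\cap F_2$. So the cells $F',e',v'$ form a polyhedral complex that subdivides $T$, combinatorially equal to $\mathcal K^+$, and $v\in F$ if and only if $v'\in F'$.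

## 9. The convex function over the new drawing

**Step 12: the jumps.** We want a convex function $H$ on $T$, affine on each $F'$, and we prescribe how its affine pieces change across edges. For an interior edge $e$ from $i$ (left) to $j$ (right) put
$$J_e(x,u)=w_{ij}\bigl[(x_j-x_i)(u-u_i)-(u_j-u_i)(x-x_i)\bigr],$$
an affine function, zero on the line of $e'$ and positive above it. Let $v$ be interior. All edges at $v$ are interior edges, and their functions vanish at $v'$. Rewriting each $J_e$ with base point $v'$ changes nothing for the edges to the right of $v$ and produces a sign for those to the left. So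
$$\sum_{e\text{ right of }v}J_e-\sum_{e\text{ left of }v}J_e=\sum_{n\sim v}w_{vn}\bigl[(x_n-x_v)(u-u_v)-(u_n-u_v)(x-x_v)\bigr]=0,\tag{4}$$
by equilibrium in both coordinates.

**Step 13: the pieces $\ell_F$.** For $\zeta$ not the abscissa of a vertex, with faces $F_1,\dots,F_k$ and interior edges $e_1,\dots,e_{k-1}$ met from bottom to top, put $\ell_{F_i}=\sum_{1\le r<i}J_{e_r}$. *This does not depend on $\zeta$.* Let $\zeta$ pass the abscissa $x_v$ of a vertex $v$ inside the open $x$-range of $F$. In the notation of Step 11 at $\zeta=x_v$, let $F=F_i$ and $v=p_a$. This $v$ is the only vertex on the line. The edges that cross the line just right (left) of $x_v$ are the carriers $\tau_r$, $r\ne a$, and the edges to the right (left) of $v$. If $a\ge i$, the edges at $v$ are not below $F$, and the list of interior edges below $F$ does not change. If $a\le i-1$, then $v$ is not the middle corner of $T$: that corner lies above the opposite side, so it would be $p_k$ with $k\ge i$. Nor is $v$ one of the other corners, whose abscissas are extreme. So $v$ is interior, and the list changes by replacing the left edges at $v$ by the right edges at $v$. By (4) the sum does not change.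

Thus $\ell_F$ is well defined, and $\ell_{F_+}-\ell_{F_-}=J_e$ if $F_-$ is below and $F_+$ above the interior edge $e$.

**Step 14: convexity.** By the last formula $\ell_{F_+}=\ell_{F_-}$ on $e'$. Hence the $\ell_F$ of all faces that contain a vertex $v$ agree at $v'$, since consecutive faces around $v$ share an edge at $v$. So $H:=\ell_F$ on $F'$ defines a continuous piecewise linear function $H$ on $T$. Consider a segment in $\operatorname{int}T$ that avoids all $v'$ and contains no part of an edge. Where it crosses an edge $e'$ upward, $J_e$ is added to the current affine function. Where it crosses downward, $-J_e$ is added. The added function vanishes on $e'$ and increases in the direction of motion, so the slope of $H$ along the segment increases. Such segments are dense among all segments in $T$, so $H$ is convex by continuity. Put $h(v)=H(v')$.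

**Step 15: condition (1).** Since $H$ is convex and equals $\ell_F$ on $F'$, which has interior points, $H\ge\ell_F$ on $T$. If $v\in F$, then $h(v)=\ell_F(v')$. Suppose $v\notin F$ and $H(v')=\ell_F(v')$. The set $\{H\le\ell_F\}=\{H=\ell_F\}$ is convex and contains $F'\cup\{v'\}$. By Step 11, $v'\notin F'$, so there is an edge $e'$ of $F'$ with $v'$ strictly beyond its line. This edge is not on $\partial T$, as $v'\in T$. Let $F_1'$ be the face across $e'$. Near a relative interior point of $e'$ the triangle $\operatorname{conv}(e'\cup\{v'\})$ lies in $F_1'$, so $\ell_{F_1}=H=\ell_F$ on a nonempty open set. This contradicts $\ell_{F_1}-\ell_F=\pm J_e\ne0$.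

This proves (1), so every subdivision of a planar configuration is $2$-regular. With Proposition 2, Theorem A follows. Restricting to the cells of $\mathcal K$ and to $W$ gives Theorem C(4). $\square$

## 10. Cones, and what to build in dimension three

**Step 16: it suffices to treat $d=3$.** Let $S$ be a subdivision of a $d$-dimensional $\mathcal A$. Choose a point $*$ outside $\operatorname{aff}\mathcal A$ and put $\mathcal A^*=\mathcal A\cup\{*\}$, $S^*=S\cup\{s\cup\{*\}:s\in S\}\cup\{\{*\}\}$. This is the cone over $S$, a subdivision of the $(d+1)$-dimensional $\mathcal A^*$. *If $S^*$ is $k$-regular, so is $S$.* Let $\phi^*,\pi^*,P^*$ be as in the definition and $\phi=\phi^*|_{\mathcal A}$. The values of $\phi$ lie in the hyperplane $(\pi^*)^{-1}(\operatorname{aff}\mathcal A)$, which has dimension $d+k$, and $\pi^*$ maps it onto $\operatorname{aff}\mathcal A$. For $s\in S$ we have $s\in S^*$, so $\operatorname{conv}\phi(s)$ is a face of $P^*$. It is contained in $P=\operatorname{conv}\phi(\mathcal A)\subset P^*$, so it equals its intersection with $P$ and is a face of $P$. Thus a non-$k$-regular subdivision in dimension $3$ gives one in every dimension $d\ge3$.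

By Section 3 we need cells with many vertices, and vertices in many cells. The scheme is a count. Suppose that in $\mathbb R^3$ we have $n$ points $p(x)$ and $m$ planar polygons, that we may choose freely, for each polygon, which of its points it really uses, and that each choice can be completed to a subdivision with the chosen polygons as cells. If that subdivision is $k$-regular, Lemma 1(a) gives for each polygon an affine function on $\mathbb R^{3+k}$ whose zeros among the $\phi(p(x))$ are exactly its vertices. The values form an $m\times n$ matrix of rank at most $k+4$ whose zeros encode the choice. There are not many zero-patterns of low-rank matrices. If there are more choices than patterns, some choice is not $k$-regular. Quantitatively, if each point lies in $t$ polygons and $m\le n$, we shall have about $2^{tn}$ choices and about $2^{O(kn\log n)}$ patterns. So we need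
$$\text{many polygons per point: }\ t\gg\log n .$$

**A first attempt at the points.** Take a box in $\mathbb Z^3$ and the lines in the directions $(1,j,j^2)$, $0\le j<t$. Two things go wrong. First, lines can meet outside the lattice: the line through the origin in direction $(1,2,4)$ and the line $(0,1,2)+\mathbb R(1,0,0)$ meet in $(\frac12,1,2)$. The corresponding cells would cross. Second, a lattice line has only two extreme points, so it must be bent to become a polygon with all its points as vertices, and careless bending makes polygons overlap. If all lines are bent upwards, three points $z,z\pm e_1$ become a triangle with corners $z,z\pm e_1+\varepsilon e_3$, and $z,z\pm e_2$ become $z,z\pm e_2+\varepsilon e_3$. The two triangles share the whole segment from $z$ to $z+\varepsilon e_3$. This is no accident of the example: two planes in $\mathbb R^3$ with a common point share a line.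

The first problem is cured by storing $j$ as a string of binary digits in separate coordinates. The second is cured by bending each line in its own direction. For $\gamma(j)=(1,j,j^2)$ bend the lines of direction $\gamma(j)$ towards $\gamma'(j)=(0,1,2j)$. The planes spanned by $\gamma(j),\gamma'(j)$ and by $\gamma(k),\gamma'(k)$ meet in the line spanned by
$$\bigl(1,\tfrac{j+k}2,jk\bigr)=\gamma(j)+\tfrac{k-j}2\gamma'(j)=\gamma(k)+\tfrac{j-k}2\gamma'(k).$$
The coefficients of $\gamma'(j)$ and $\gamma'(k)$ have opposite signs, so the *half*-planes $\mathbb R\gamma(j)+\mathbb R_{\ge0}\gamma'(j)$ and $\mathbb R\gamma(k)+\mathbb R_{\ge0}\gamma'(k)$ meet only in $0$.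

## 11. Lattice lines with binary directions, bent into parabolas

**Step 17: the combinatorial configuration.** We set up a grid in which every point lies on $t$ lines although $\log n$ is only polynomial in $\log t$. Let $b\ge2$, $t=2^b$, $q=t^2$, $c=b+2$. Write $x\in\mathbb R^c$ as $x=(x_0;y_0,\dots,y_{b-1};w)$ and put $\lambda(x)=\sum_i2^iy_i$. For $0\le j<t$ with binary digits $\beta_i(j)$ let
$$v_j=(1;\beta_0(j),\dots,\beta_{b-1}(j);j^2),\qquad\text{so }\lambda(v_j)=j .$$
For $b=2$, for instance, $v_3=(1;1,1;9)$ and $v_2=(1;0,1;4)$. Let
$$X=\{x\in\mathbb Z^c:0\le x_0<q,\ 0\le y_i<q,\ 0\le w<qt^2\},\qquad n=|X|=q^{b+2}t^2,$$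
so $\log_2n=2b(b+2)+2b=2b^2+6b$. A *$j$-line* is a nonempty set $\ell=(x+\mathbb Zv_j)\cap X$. Lines are indexed together with their direction $j$, so a one-point set may be a line for several directions. Any two $v_j,v_k$ with $j\ne k$ are independent, so lines of different directions share at most one point. Each $x\in X$ is on exactly one $j$-line for each $j$, so $\sum_\ell|\ell|=tn$.

Each $j$-line has a first point $x$, one with $x-v_j\notin X$. For such $x$ we have $x_0=0$, or $y_i=0$ for some $i$, or $w<j^2$. So the number of $j$-lines is at most $\frac nq+b\frac nq+\frac{j^2n}{qt^2}\le(b+2)\frac nq$. For the total number $m$ of lines this gives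
$$m\le\frac{t(b+2)n}q=\frac{(b+2)n}t\le n .$$

**Step 18: the map to $\mathbb R^3$.** Let $\Lambda_0(x)=(x_0,\lambda(x),w)$ and $Q(x)=(0,x_0^2,2x_0\lambda(x))$. The map $Q$ is quadratic. Let $B$ be its symmetric bilinear form, $B(x,x)=Q(x)$. Then $\Lambda_0v_j=(1,j,j^2)=\gamma(j)$ and $Q(v_j)=(0,1,2j)=\gamma'(j)$, and
$$\det(\Lambda_0v_j,Q(v_j),\Lambda_0v_k)=\det\begin{pmatrix}1&j&j^2\\0&1&2j\\1&k&k^2\end{pmatrix}=(k-j)^2>0\qquad(j\ne k).\tag{5}$$
The map $\Lambda_0$ identifies too many points, so we perturb it. Choose a linear $\Lambda:\mathbb R^c\to\mathbb R^3$ so close to $\Lambda_0$ that the determinants in (5) stay positive with $\Lambda$ in place of $\Lambda_0$ (in particular the $\Lambda v_j$ are pairwise independent), and such that $\Lambda$ preserves the linear independence of each of the finitely many independent systems $\{x-x',v_j\}$ and $\{x-x',v_j,v_k\}$ with $x,x'\in X$, $j\ne k$. This is possible: for an independent system of $r\le3$ vectors in $\mathbb R^c$ some linear map to $\mathbb R^3$ keeps it independent, so some $r\times r$ minor of the image vectors is a nonzero polynomial in the entries of $\Lambda$. The bad $\Lambda$ thus lie in a finite union of zero sets of nonzero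 polynomials, whose complement is dense. Put
$$p(x)=\Lambda x+\varepsilon Q(x),\qquad\widehat C_\ell=\operatorname{conv}p(\ell).$$

**Proposition 3.** For all small $\varepsilon>0$ the following hold.

1. For every line $\ell$ the points $p(x)$, $x\in\ell$, are distinct and are all vertices of $\widehat C_\ell$, and no three of them are collinear.
2. For distinct lines, $\widehat C_\ell\cap\widehat C_{\ell'}=\{p(z)\}$ if $\ell,\ell'$ have different directions and $\ell\cap\ell'=\{z\}$, and $\widehat C_\ell\cap\widehat C_{\ell'}=\emptyset$ otherwise.
3. If $\ell\cap\ell'=\{z\}$ with directions $j\ne k$, then $\widehat C_\ell-p(z)$ and $\widehat C_{\ell'}-p(z)$ lie in half-planes $\mathbb Rv+\mathbb R_{\ge0}Q(v_j)$ and $\mathbb Rv^*+\mathbb R_{\ge0}Q(v_k)$, with $v,Q(v_j)$ independent and $v^*,Q(v_k)$ independent, which meet only in $0$.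

**Proof.** There are finitely many lines and points, so "small $\varepsilon$" can be taken uniformly.

*Part 1.* For $z\in\ell$, a $j$-line,
$$p(z+iv_j)-p(z)=i\,v+i^2\varepsilon\,Q(v_j),\qquad v:=\Lambda v_j+2\varepsilon B(z,v_j).\tag{6}$$
By (5) for $\Lambda$, the vectors $v$ and $Q(v_j)$ are independent for small $\varepsilon$. So the points are distinct points of a parabola, which gives part 1. Moreover $\widehat C_\ell-p(z)\subset\mathbb Rv+\mathbb R_{\ge0}Q(v_j)$.

*Part 3 and the first case of part 2.* Let $\ell'\ni z$ be a $k$-line with vector $v^*=\Lambda v_k+2\varepsilon B(z,v_k)$. Put $N=v\times Q(v_j)$ and $N^*=v^*\times Q(v_k)$, both nonzero. By (5) for $\Lambda$ and small $\varepsilon$, $N\cdot v^*=\det(v,Q(v_j),v^*)>0$ and likewise $N^*\cdot v>0$. Since $N^*\cdot v^*=0\ne N\cdot v^*$, the normals $N$ and $N^*$ are independent. A common point of the two half-planes is orthogonal to both, so it is $\rho\,N\times N^*$ with $\rho\in\mathbb R$, and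
$$N\times N^*=(N\cdot Q(v_k))\,v^*-(N\cdot v^*)\,Q(v_k)=-(N^*\cdot Q(v_j))\,v+(N^*\cdot v)\,Q(v_j).$$
Its $Q(v_j)$-coefficient $\rho(N^*\cdot v)$ and its $Q(v_k)$-coefficient $-\rho(N\cdot v^*)$ are both $\ge0$ only for $\rho=0$.

*The rest of part 2.* Let $I_\ell=\operatorname{conv}\ell\subset\mathbb R^c$. As $\varepsilon\to0$, $\widehat C_\ell\to\Lambda I_\ell$ in the Hausdorff metric. So if $\Lambda I_\ell\cap\Lambda I_{\ell'}=\emptyset$, then $\widehat C_\ell\cap\widehat C_{\ell'}=\emptyset$ for small $\varepsilon$. It remains to show, for distinct lines, that $\Lambda I_\ell\cap\Lambda I_{\ell'}\ne\emptyset$ implies that the directions differ and $\ell\cap\ell'\ne\emptyset$. Let $x\in\ell$, $x'\in\ell'$, with directions $j,k$.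

If $j=k$, then $x-x'\notin\mathbb Rv_j$: from $x-x'=sv_j$ the $x_0$-coordinate gives $s\in\mathbb Z$, so $\ell=\ell'$. So $\Lambda(x-x'),\Lambda v_j$ are independent, and the images lie on distinct parallel lines. They do not meet.

If $j\ne k$ and $x-x',v_j,v_k$ are independent, their images are independent, and the images of the lines are skew.

Otherwise $j\ne k$ and $x-x'=s'v_k-sv_j$ with $s,s'\in\mathbb R$. The $x_0$-coordinate gives $s'-s\in\mathbb Z$. Here the digits enter: there is $i$ with $\beta_i(j)\ne\beta_i(k)$, and the $y_i$-coordinate of the equation says that $s'$ or $-s$ is an integer. So $s,s'\in\mathbb Z$ and $z:=x+sv_j=x'+s'v_k\in\mathbb Z^c$. The image lines $\Lambda x+\mathbb R\Lambda v_j$ and $\Lambda x'+\mathbb R\Lambda v_k$ meet only in $\Lambda z$. If this is a common point of $\Lambda I_\ell$ and $\Lambda I_{\ell'}$, then $z\in I_\ell\cap I_{\ell'}$, because $\Lambda$ is injective on $x+\mathbb Rv_j$ and on $x'+\mathbb Rv_k$. So $z$ is an integer point of the box, that is, $z\in X$, and $z\in\ell\cap\ell'$. $\square$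

**Step 19: free choice of vertices.** Fix such an $\varepsilon$. First, *$p(x)\in\widehat C_\ell$ implies $x\in\ell$*: if $\ell$ is a $j$-line and $x\notin\ell$, the $j$-line $\ell''\ni x$ has $p(x)\in\widehat C_{\ell''}$ and $\widehat C_{\ell''}\cap\widehat C_\ell=\emptyset$. Second, *$p$ is injective on $X$*: if $p(x)=p(x')$, then by the first point $x'$ lies on the $j$-line of $x$ for every $j$, so $x'-x\in\mathbb Zv_0\cap\mathbb Zv_1=\{0\}$.

Now choose for every line $\ell$ a set $T_\ell\subset\ell$ with $T_\ell=\emptyset$ or $|T_\ell|\ge3$, and put $C_\ell=\operatorname{conv}p(T_\ell)$ if $T_\ell\ne\emptyset$. By Proposition 3, $C_\ell$ is a convex polygon with vertex set $p(T_\ell)$, and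
$$p(x)\in C_\ell\iff x\in T_\ell\qquad(x\in X),\tag{7}$$
because $p(x)\in C_\ell$ implies $x\in\ell$, and then $p(x)$ is an extreme point of $\widehat C_\ell$ lying in $\operatorname{conv}p(T_\ell)$. It follows that for $\ell\ne\ell'$ with $T_\ell,T_{\ell'}\ne\emptyset$ we have $C_\ell\cap C_{\ell'}=\{p(z)\}$ if the directions differ and $T_\ell\cap T_{\ell'}=\{z\}$, and $C_\ell\cap C_{\ell'}=\emptyset$ otherwise.

## 12. Completing the polygons to a subdivision of a tetrahedron

**Proposition 4.** There is a polyhedral complex $\mathcal K$ subdividing a tetrahedron $\Delta\supset p(X)$ that has every $C_\ell$ $(T_\ell\ne\emptyset)$ as a cell.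

The obvious construction is to cut $\Delta$ along many planes. The obstacle is that these planes also cut the polygons $C_\ell$, and $C_\ell$ must remain *one* cell. So we first wrap each polygon into a thin bipyramid that touches $C_\ell$ only at its vertices. We cut along planes outside the bipyramids and cone carefully inside.

**Step 20: thickening.** For each $\ell$ with $T_\ell\ne\emptyset$ and small $\delta>0$ let $m_e$ be the midpoint of the edge $e$ of $C_\ell$ moved by $\delta$ outwards in the plane of $C_\ell$. Let $C_\ell^+$ be the convex polygon with vertices $p(T_\ell)$ and all $m_e$. Let $a_\ell^\pm$ be the centroid of $C_\ell$ moved by $\pm\delta$ orthogonally to that plane, and $B_\ell=\operatorname{conv}(C_\ell^+\cup\{a_\ell^\pm\})$. This is a bipyramid with vertices $p(T_\ell)$, all $m_e$, and $a_\ell^\pm$.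

We need the bipyramids to meet no more than the polygons do. As $\delta\to0$, $B_\ell\to C_\ell$, so if $C_\ell\cap C_{\ell'}=\emptyset$, then $B_\ell\cap B_{\ell'}=\emptyset$ for small $\delta$. *If $C_\ell\cap C_{\ell'}=\{p(z)\}$, then $B_\ell\cap B_{\ell'}=\{p(z)\}$ for small $\delta$.* Let $K,K'$ be the cones spanned by $C_\ell-p(z)$ and $C_{\ell'}-p(z)$. They are finitely generated, and pointed since $p(z)$ is a vertex of both polygons. By Proposition 3, part 3, $K\cap K'=\{0\}$. Then $0$ is not in the convex hull of the unit generators $g_i$ of $K$ and the negatives of the unit generators $g_i'$ of $K'$: otherwise $\sum\lambda_ig_i=\sum\mu_ig_i'$ with nonnegative coefficients, not all zero. This vector would lie in $K\cap K'=\{0\}$, and pointedness would force all coefficients to vanish. So there is a linear functional that is positive on $K\setminus0$ and negative on $K'\setminus0$. As $\delta\to0$, the vectors from $p(z)$ to the other vertices of $B_\ell$ and $B_{\ell'}$ converge to nonzero vectors in $K$ and $K'$ respectively. So for small $\delta$ the functional is positive on $B_\ell-p(z)$ and negative on $B_{\ell'}-p(z)$, except at $0$. Fix a $\delta$ that works for all pairs.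

**Step 21: the coarse complexes $\mathcal D_\ell$.** The polygon $C_\ell^+$ is subdivided into $C_\ell$ and the triangles $\operatorname{conv}(e\cup m_e)$. Coning from $a_\ell^+$ and from $a_\ell^-$ gives a polyhedral complex $\mathcal D_\ell$ subdividing $B_\ell$. Its cells contained in $\partial B_\ell$ are the proper faces of $B_\ell$. The other cells are $C_\ell$, its edges $e$, the triangles $\operatorname{conv}(e\cup m_e)$ and $\operatorname{conv}(e\cup a_\ell^\pm)$, and the $3$-cells. Thanks to the $m_e$, the polygon $C_\ell$ meets $\partial B_\ell$ only in $p(T_\ell)$.

**Step 22: outside the bipyramids.** Let $\Delta$ be a tetrahedron with all $B_\ell$ and $p(X)$ in its interior. The planes spanned by the facets of the $B_\ell$ subdivide $\Delta$ into a polyhedral complex $\mathcal R$. Each $B_\ell$ is an intersection of closed half-spaces bounded by these planes. So whether a point lies in $\operatorname{int}B_\ell$, or in a given face of $B_\ell$, depends only on its position (above, on, below) with respect to each plane, hence only on its carrier in $\mathcal R$. Therefore $\operatorname{int}B_\ell$ is a union of relative interiors of cells, and each face of $B_\ell$ is a union of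 cells of $\mathcal R$. In particular vertices of $B_\ell$ are vertices of $\mathcal R$. Let $\mathcal O$ be the subcomplex of the cells disjoint from all $\operatorname{int}B_\ell$. A cell whose relative interior misses the open set $\operatorname{int}B_\ell$ misses it altogether, so the union of the cells of $\mathcal O$ is $\Delta\setminus\bigcup\operatorname{int}B_\ell$. Let $\mathcal Z_\ell$ be the complex of the cells of $\mathcal R$ contained in $\partial B_\ell$. As $B_\ell\cap B_{\ell'}$ is empty or a common vertex for $\ell\ne\ell'$, we have $\mathcal Z_\ell\subset\mathcal O$.

**Step 23: inside a bipyramid.** We must subdivide $B_\ell$ so that the boundary carries $\mathcal Z_\ell$ and $C_\ell$ is not cut. We define a subdivision $\operatorname{sub}(D)$ of each cell $D$ of $\mathcal D_\ell$, by increasing dimension, such that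
$$\text{for every face }D_3\text{ of }D,\text{ the cells of }\operatorname{sub}(D)\text{ contained in }D_3\text{ form }\operatorname{sub}(D_3).\tag{8}$$

We first note a *gluing principle*: if the cells of a polyhedral complex carry subdivisions with (8), the union of these is a polyhedral complex. Let $E\in\operatorname{sub}(D_1)$, $E'\in\operatorname{sub}(D_2)$, $D_3=D_1\cap D_2$. Since $D_3$ is a face of $D_1$ (or empty), $E\cap D_3$ is a face of $E$ (or empty) contained in $D_3$, so it lies in $\operatorname{sub}(D_3)$ by (8). Likewise $E'\cap D_3$. So $E\cap E'=(E\cap D_3)\cap(E'\cap D_3)$ is a common face of two cells of $\operatorname{sub}(D_3)$, hence a common face of $E$ and $E'$.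

If $D\subset\partial B_\ell$, let $\operatorname{sub}(D)$ consist of the cells of $\mathcal R$ contained in $D$. If $D=C_\ell$ or $D$ is an edge of $C_\ell$, let $\operatorname{sub}(D)$ be the face complex of $D$. Its vertices are vertices of $B_\ell$, hence of $\mathcal R$. In these cases (8) is clear. For every other $D$, the union $\operatorname{sub}(\partial D)$ of the subdivisions of the proper faces of $D$ is a polyhedral complex by the gluing principle, and $\operatorname{sub}(D)$ is the cone over it from a point of $\operatorname{relint}D$. Then (8) holds for $D$. Let a cell of $\operatorname{sub}(D)$ be contained in a proper face $D_3$. It does not contain the apex, so it lies in $\operatorname{sub}(D_4)$ for some proper face $D_4$. It is contained in $D_3\cap D_4$, so by (8) for $D_4$ and for $D_3$ it lies in $\operatorname{sub}(D_3\cap D_4)\subset\operatorname{sub}(D_3)$. The converse inclusion holds by construction.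

We obtain a polyhedral complex $\mathcal E_\ell=\bigcup_D\operatorname{sub}(D)$ that subdivides $B_\ell$ and contains $C_\ell$ as a cell. *Its cells contained in $\partial B_\ell$ are exactly those of $\mathcal Z_\ell$.* Let $E\in\operatorname{sub}(D)$ with $E\subset\partial B_\ell$. A relative interior point of $E$ lies in $\operatorname{relint}D'$ for some $D'\in\mathcal D_\ell$, and in a facet of $B_\ell$. By the relint fact $D'$ is contained in that facet. The face $D\cap D'$ of $D$ contains a relative interior point of $E\subset D$, so $E\subset D\cap D'$, and by (8) $E\in\operatorname{sub}(D\cap D')\subset\mathcal Z_\ell$. Conversely, a cell of $\mathcal Z_\ell$ lies in a facet of $B_\ell$: the facet that contains a relative interior point of it lies in a supporting plane of $B_\ell$, so it contains the cell. Hence the cell belongs to $\operatorname{sub}$ of that facet.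

**Step 24: gluing inside and outside.** Put $\mathcal K=\mathcal O\cup\bigcup_\ell\mathcal E_\ell$. It is closed under faces and covers $\Delta$. We check that two cells meet in a common face. Two cells of $\mathcal O$ are cells of $\mathcal R$, and two cells of the same $\mathcal E_\ell$ are fine. Cells of $\mathcal E_\ell$ and $\mathcal E_{\ell'}$, $\ell\ne\ell'$, meet at most in a point $p(z)$ that is a vertex of $B_\ell$ and of $B_{\ell'}$, hence a vertex of every cell of $\mathcal E_\ell$ or $\mathcal E_{\ell'}$ containing it.

Let $E\in\mathcal E_\ell$, $E'\in\mathcal O$ and $Y=E\cap E'\subset\partial B_\ell$. For each facet $\Gamma$ of $B_\ell$, $E\cap\Gamma$ is empty or a face of $E$ contained in $\partial B_\ell$, hence in $\mathcal Z_\ell$. So $E\cap\partial B_\ell$ is a union of faces of $E$ in $\mathcal Z_\ell$. Since $\partial B_\ell$ is the union of the cells of $\mathcal Z_\ell\subset\mathcal R$, also $E'\cap\partial B_\ell$ is a union of faces of $E'$ in $\mathcal Z_\ell$. Hence $Y$ is a finite union of intersections of a $\mathcal Z_\ell$-face of $E$ with a $\mathcal Z_\ell$-face of $E'$, each of which is empty or a common face of $E$ and $E'$. If $Y\ne\emptyset$, a point of $\operatorname{relint}Y$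 lies in one of these common faces, say $\Phi$. By the relint fact, $Y\subset\Phi\subset Y$. Hence $Y=\Phi$ is a common face. This proves Proposition 4. $\square$

Let $\mathcal A$ be the union of $p(X)$ and the vertices of $\mathcal K$, and $S=\{\operatorname{vert}\sigma:\sigma\in\mathcal K\}$. This is a subdivision of the $3$-dimensional configuration $\mathcal A$ with $\operatorname{conv}\mathcal A=\Delta$. Both depend on the choice of $(T_\ell)_\ell$, and $p(T_\ell)=\operatorname{vert}C_\ell\in S$ whenever $T_\ell\ne\emptyset$.

## 13. Zero-patterns of low-rank matrices

The *zero-pattern* of polynomials $f_1,\dots,f_M$ at a point $\xi$ is the set $\{i:f_i(\xi)\ne0\}$. For $f_1=\xi$, $f_2=\xi-1$ in one variable the patterns are $\{2\}$ (at $\xi=0$), $\{1\}$ (at $\xi=1$) and $\{1,2\}$ (elsewhere): three, not four.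

**Lemma 5 (Rónyai–Babai–Ganapathy).** Polynomials $f_1,\dots,f_M\in\mathbb R[\xi_1,\dots,\xi_\nu]$ of degree $\le\delta$ have at most $\binom{M\delta+\nu}{\nu}$ zero-patterns.

In the example the bound is $\binom{2+1}1=3$.

**Proof.** Let $S_1,S_2,\dots$ be the distinct patterns, attained at $\xi^{(1)},\xi^{(2)},\dots$, and $g_i=\prod_{r\in S_i}f_r$. Then $g_i(\xi^{(k)})\ne0$ if and only if $S_i\subset S_k$. We show that the $g_i$ are linearly independent. Given a nontrivial relation $\sum c_ig_i=0$, choose $i$ with $c_i\ne0$ and $|S_i|$ minimal. If $c_k\ne0$ and $g_k(\xi^{(i)})\ne0$, then $S_k\subset S_i$, so $S_k=S_i$ by minimality and $k=i$. Evaluating the relation at $\xi^{(i)}$ gives $c_ig_i(\xi^{(i)})=0$, a contradiction. So the number of patterns is at most the dimension of the space of polynomials of degree $\le M\delta$ in $\nu$ variables, which is $\binom{M\delta+\nu}\nu$. $\square$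

**Step 25: from subdivisions to matrices.** Suppose all subdivisions of $3$-dimensional configurations are $k$-regular. For a choice $(T_\ell)$ consider the subdivision $S$ of Section 12 and a map $\phi$ as in the definition. For $T_\ell\ne\emptyset$ let $g_\ell$ be the affine function on $\mathbb R^{3+k}$ from Lemma 1(a) for $s=p(T_\ell)$, where $\operatorname{conv}(s)=C_\ell\ne\Delta$. For $T_\ell=\emptyset$ let $g_\ell\equiv1$. By Lemma 1(a) and (7), the $m\times n$ matrix
$$M_{\ell,x}=g_\ell(\phi(p(x)))\qquad\text{satisfies}\qquad M_{\ell,x}=0\iff x\in T_\ell,\tag{9}$$
and its rank is at most $r:=k+4$, the dimension of the space of affine functions on $\mathbb R^{3+k}$. So distinct choices $(T_\ell)$ give distinct zero-patterns of real $m\times n$ matrices of rank $\le r$.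

**Step 26: the number of choices.** For a line with $L$ points there are $2^L-L-\binom L2$ choices, and this is at least $2^{L-2}$. For $L=1,2,3,4$ the number is $1,1,2,6$. For $L\ge5$ we use $\frac34\,2^L\ge\frac{L(L+1)}2$, which holds for $L=5$ ($24\ge15$) and then by induction, since the left side doubles and the right side grows by the factor $\frac{L+2}L\le2$. As $\sum_\ell|\ell|=tn$ and $m\le n$, there are in total at least $2^{tn-2m}\ge2^{(t-2)n}$ choices.

**Step 27: the number of patterns.** Matrices of rank $\le r$ are the products $UV^T$ with $U\in\mathbb R^{m\times r}$, $V\in\mathbb R^{n\times r}$. The entries of $UV^T$ are $mn$ polynomials of degree $2$ in $\nu=r(m+n)\le2rn$ variables. Since $\binom{a+\nu}\nu=\prod_{i=1}^\nu\frac{a+i}i\le(a+1)^\nu$, Lemma 5 gives at most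
$$(2mn+1)^\nu\le(4n^2)^{2rn}=2^{4rn(1+\log_2n)}$$
patterns.

**Step 28: comparison.** The choices do not outnumber the patterns, so $(t-2)n\le4rn(1+\log_2n)$, that is,
$$2^b-2\le4(k+4)(1+2b^2+6b)\tag{10}$$
for every $b\ge2$. This is false for large $b$. So for every $k$ there is a non-$k$-regular subdivision in dimension $3$, and by Step 16 the same holds in every dimension $d\ge3$. This proves Theorem B. $\square$

## 14. How many points the construction uses: Theorem C(1)

To derive (10) for one value of $b$ we only used that the subdivisions built for that $b$ are $k$-regular. So a lower bound for $k_d(N)$ follows once we count the points of $\mathcal A$.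

A bipyramid over a $2|T_\ell|$-gon has $4|T_\ell|$ facets. So the number of planes in Step 22, including those of the facets of $\Delta$, is at most $4\sum_\ell|T_\ell|+4\le4tn+4$. Every vertex of $\mathcal R$ is an intersection of three of them, so $\mathcal R$ has at most $(4tn+4)^3$ vertices. The vertices of $\mathcal D_\ell$ are vertices of $B_\ell$, hence of $\mathcal R$. Step 23 uses one cone point for each cell of $\mathcal D_\ell$ that is not in $\partial B_\ell$ and is neither $C_\ell$ nor one of its edges. These are $|T_\ell|$ triangles $\operatorname{conv}(e\cup m_e)$, $2|T_\ell|$ triangles $\operatorname{conv}(e\cup a_\ell^\pm)$ and $2|T_\ell|+2$ cells of dimension three. The total is at most $\sum(5|T_\ell|+2)\le6tn$, summed over the $\ell$ with $|T_\ell|\ge3$. Finally $|p(X)|=n$, and passing from dimension $3$ to $d$ adds $d-3$ apices. Since $tn=2^{2b^2+7b}$, for all large $b$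
$$|\mathcal A|\le(4tn+4)^3+6tn+n+(d-3)\le(8tn)^3=2^{6b^2+21b+9}\le2^{7b^2}.$$

Given a large $N$, let $b=\lfloor\sqrt{(\log_2N)/7}\rfloor$, so $2^{7b^2}\le N$. With $k=k_d(N)$ all subdivisions built for this $b$ are $k$-regular (in dimension $3$ as well, by Step 16), so (10) gives
$$k_d(N)\ge\frac{2^b-2}{4(2b^2+6b+1)}-4\ge2^{b/2}$$
for large $b$. Since $b\ge\frac12\sqrt{(\log_2N)/7}$ for large $N$, we get $k_d(N)\ge2^{c\sqrt{\log N}}$ with a suitable $c>0$. This proves Theorem C(1), and with it all of Theorem C. $\square$
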